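\title{The treewidth of the 3-torus}

\begin{abstract}
The treewidth of a compact 3-manifold is the smallest treewidth of the dual graph of any of its generalized triangulations. We prove that the 3-torus has treewidth $4$. More generally, let $M$ be a closed connected orientable 3-manifold in which three degree-one cohomology classes over a field of characteristic $0$ or at least $5$ have nonzero cup product. Then the dual graph of every triangulation of $M$ has carving-width at least $6$ and treewidth at least $4$. The proof straightens the triangulation to affine tetrahedra and compares two computations of their total signed volume. We also show that $\Sigma_g\times\mathbb S^1$ has treewidth $4$ for every $g\ge1$.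
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{generalized triangulation} $T$ is a finite collection of tetrahedra, some or all of whose triangular faces are glued together in pairs by affine maps. Two faces of one tetrahedron may be glued to each other, and two tetrahedra may be glued along several pairs of faces. We call $T$ a \emph{triangulation of} the compact 3-manifold $M$ if the quotient space is homeomorphic to $M$; when $M$ is closed, all faces are paired. The \emph{dual graph} $\Gamma(T)$ is the multigraph with one node for each tetrahedron and one arc for each pair of glued faces. If $M$ is closed and connected, then $\Gamma(T)$ is connected and $4$-regular, a loop contributing $2$ to the degree.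

A \emph{tree decomposition} of a multigraph $\Gamma$ is a tree whose vertices are sets of nodes of $\Gamma$, called \emph{bags}, such that every node lies in some bag, the ends of every arc lie in a common bag, and the bags containing any given node form a connected subtree. Its \emph{width} is the size of the largest bag minus one, and the \emph{treewidth} $\operatorname{tw}(\Gamma)$ is the least width of a tree decomposition. Treewidth measures how far a graph is from a tree: trees have treewidth at most $1$ and the complete graph on $n$ nodes has treewidth $n-1$. Loops and repeated arcs do not affect it. The \emph{treewidth of $M$} is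
\[
\operatorname{tw}(M)=\min\{\operatorname{tw}(\Gamma(T)) : T \text{ is a triangulation of } M\}.
\]
It measures how nearly $M$ can be assembled from tetrahedra in a tree-like pattern. A triangulation with $n$ tetrahedra has treewidth at most $n-1$, by a single bag; for instance, two tetrahedra glued along their boundaries by the identity show that $\operatorname{tw}(\mathbb S^3)\le1$.

The problem of determining the treewidth of the 3-torus $\mathbb T^3=\mathbb S^1\times\mathbb S^1\times\mathbb S^1$ is posed in \cite{CG}. It is known that $\operatorname{tw}(\mathbb T^3)\ge2$, because the 3-manifolds of treewidth at most one have been classified and $\mathbb T^3$ is not among them, and that $\operatorname{tw}(\mathbb T^3)\le4$, because the minimal triangulation of $\mathbb T^3$ has a dual graph of treewidth four. An upper bound needs one triangulation, while a lower bound must rule out infinitely many. Nothing in the definition favors small triangulations: one may use as many tetrahedra as one likes, and repeated arcs cost nothing. So one could expect some large triangulation of $\mathbb T^3$ to have treewidth $2$ or $3$. There is none.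

\begin{theorem}\label{thm:torus}
$\operatorname{tw}(\mathbb T^3)=4$.
\end{theorem}

The lower bound uses only the cohomology ring of $\mathbb T^3$, and it passes through a second width parameter. For a set $H$ of nodes of $\Gamma$, let $d(H)$ be the number of arcs with exactly one end in $H$; loops never count. A \emph{carving} of $\Gamma$ is a rooted binary tree whose leaves are labeled bijectively by the nodes of $\Gamma$. Each vertex $a$ of the tree determines the set $H_a$ of labels of the leaves below it; these are the \emph{sets of the carving}. The \emph{width} of the carving is $\max_a d(H_a)$, and the \emph{carving-width} of $\Gamma$ is the least width of a carving. (An unrooted tree can be rooted at a new vertex subdividing one of its edges; this does not change the cut sizes.) For a dual graph the meaning is concrete. A carving is a way of building $M$ by starting from single tetrahedra and repeatedly merging two pieces, and $d(H)$ is the number of boundary triangles of the piece $H$.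

\begin{theorem}\label{thm:lower}
Let $k$ be a field with $\operatorname{char}k=0$ or $\operatorname{char}k\ge5$. Let $M$ be a closed connected orientable 3-manifold with classes $\alpha_1,\alpha_2,\alpha_3\in H^1(M;k)$ such that $\alpha_1\cup\alpha_2\cup\alpha_3\ne0$. Then for every triangulation $T$ of $M$, the graph $\Gamma(T)$ has carving-width at least $6$ and treewidth at least $4$. Both bounds are attained for $M=\mathbb T^3$.
\end{theorem}

The torus is the first member of a family on which the treewidth bound is exact. Let $\Sigma_g$ be the closed orientable surface of genus $g$.

\begin{theorem}\label{thm:product}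
$\operatorname{tw}(\Sigma_g\times\mathbb S^1)=4$ for every $g\ge1$.
\end{theorem}

The idea behind Theorem~\ref{thm:lower} is a volume count. The classes $\alpha_i$ turn every tetrahedron of $T$ into an affine tetrahedron in $k^3$, well defined up to translation and possibly flat, and the signed volumes add up to a nonzero multiple of $\langle\alpha_1\cup\alpha_2\cup\alpha_3,[M]\rangle$ (Section~\ref{sec:straight}). If $\Gamma(T)$ has treewidth at most $3$, then $M$ can be built by merging pieces that never have more than four boundary triangles (Section~\ref{sec:carving}). Such a piece behaves, as far as volume and boundary are concerned, like one affine tetrahedron, and two pieces of nonzero volume can only be merged if their volumes cancel (Sections~\ref{sec:rigid}--\ref{sec:lower}). The last piece has no boundary, so the total volume is zero, a contradiction. The upper bounds come from explicit triangulations (Sections~\ref{sec:kuhn} and~\ref{sec:product}). Section~\ref{sec:hyp} discusses the hypotheses of Theorem~\ref{thm:lower}.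

\section{From treewidth to carvings}\label{sec:carving}

A bag of a tree decomposition has no evident topological meaning, whereas a set of a carving is a piece of the manifold. We therefore convert one bound into the other, using two standard facts about a multigraph $G$.

\emph{Contraction.} If $G'$ is obtained from $G$ by merging two adjacent nodes $u,v$ into one node, then $\operatorname{tw}(G')\le\operatorname{tw}(G)$. Indeed, replace $u$ and $v$ by the new node in every bag; the bags containing it form a connected subtree because some bag contained both $u$ and $v$.

\emph{A node with few neighbors.} If $\operatorname{tw}(G)\le w$, then some node has at most $w$ distinct neighbors other than itself. Take a tree decomposition of width at most $w$ with as few bags as possible. If it has one bag, $G$ has at most $w+1$ nodes. Otherwise a leaf bag is not contained in the bag adjacent to it, since it could then be deleted. So it contains a node $v$ that lies in no other bag, and all neighbors of $v$ lie in this leaf bag.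

If $H_1,H_2$ are disjoint sets of nodes joined by $n$ arcs, then
\begin{equation}\label{eq:merge}
d(H_1\sqcup H_2)=d(H_1)+d(H_2)-2n .
\end{equation}
In a $4$-regular multigraph, $d(H)=4|H|-2\cdot\#\{\text{arcs with both ends in }H\}$, so every $d(H)$ is even and the carving-width is even.

\begin{lemma}\label{lem:graph}
Let $\Gamma$ be a connected $4$-regular multigraph with $\operatorname{tw}(\Gamma)\le3$. Then $\Gamma$ has a carving of width at most $4$.
\end{lemma}

\begin{proof}
We merge adjacent nodes one pair at a time, deleting loops, until one node remains. At each stage the nodes of the current graph $G$ are the parts $H$ of a partition of the nodes of $\Gamma$, and the degree of $H$ in $G$ is $d(H)$. We keep the invariant that $d(H)\le4$ for all parts; it holds at the start.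

Suppose that $G$ has at least two nodes. By the two facts above, $\operatorname{tw}(G)\le3$ and some node $v$ of $G$ has at most three distinct neighbors. Since $G$ is connected and $d(v)$ is even, $d(v)\in\{2,4\}$. Let $u$ be a neighbor joined to $v$ by the largest number $m$ of arcs. If $d(v)=4$, four arcs go to at most three neighbors, so $m\ge2$; if $d(v)=2$, then $m\ge1$. In both cases $2m\ge d(v)$, and by \eqref{eq:merge} merging $u$ and $v$ gives a node of degree $d(u)+d(v)-2m\le d(u)\le4$. The binary tree that records the merges is a carving of width at most $4$.
\end{proof}

Consequently, a connected $4$-regular multigraph with no carving of width at most $4$ has carving-width at least $6$, by parity, and treewidth at least $4$, by Lemma~\ref{lem:graph}.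

\section{A triangulation of the torus with six tetrahedra}\label{sec:kuhn}

Write $ijk$ for a permutation of $1,2,3$. The cube $[0,1]^3$ is the union of the six tetrahedra $t_{ijk}=\{1\ge x_i\ge x_j\ge x_k\ge0\}$, and $t_{ijk}$ has vertices
\[
0,\qquad e_i,\qquad e_i+e_j,\qquad e_i+e_j+e_k .
\]
Their translates by $\mathbb Z^3$ form the Kuhn triangulation of $\mathbb R^3$, which descends to a triangulation $T_0$ of $\mathbb T^3=\mathbb R^3/\mathbb Z^3$ with six tetrahedra. The four faces of $t_{ijk}$ are glued as follows.
\begin{itemize}
\item The face omitting $e_i$ is also a face of $t_{jik}$, and the face omitting $e_i+e_j$ is also a face of $t_{ikj}$.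
\item The face omitting $0$ is carried by the translation $-e_i$ to the triangle $0,\ e_j,\ e_j+e_k$, the face of $t_{jki}$ omitting the last vertex. Read backward, this rule glues the face of $t_{ijk}$ omitting the last vertex to $t_{kij}$.
\end{itemize}
So $ijk$ is joined by one arc to each of $jik$, $ikj$, $jki$, $kij$ and is not joined to $kji$. The graph $\Gamma(T_0)$ is the octahedral graph: six nodes, all pairs adjacent except the three pairs $\{ijk,kji\}$.

\begin{proposition}\label{prop:kuhn}
$\Gamma(T_0)$ has carving-width $6$ and treewidth $4$.
\end{proposition}

\begin{proof}
If $v,v'$ are nonadjacent nodes, the complement of $\{v\}$ and the complement of $\{v'\}$ are the two bags of a tree decomposition of width $4$. For a carving, list the three even permutations and then the three odd ones, and merge the nodes in this order, one at a time, into a growing set. Each of the two triples is a triangle of the graph, since cyclic shifts are adjacent. The first one, two and three nodes have $d=4$, $8-2=6$ and $12-6=6$; the first four and five nodes have complements of size two and one within the odd triple, so $d=6$ and $4$. The width is $6$.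

Conversely, every carving has a vertex whose two children are leaves, and a pair of nodes has $d=6$ or $d=8$ according to whether it is adjacent or not. So there is no carving of width at most $4$, and the last sentence of Section~\ref{sec:carving} gives both lower bounds.
\end{proof}

\section{Straightening and volume}\label{sec:straight}

From now until the end of Section~\ref{sec:lower}, $k$ is a field of characteristic $0$ or at least $5$, $V=k^3$, $M$ is a closed connected oriented 3-manifold, $\alpha_1,\alpha_2,\alpha_3\in H^1(M;k)$ are any three classes, and $T$ is a triangulation of $M$. The tetrahedra of $T$ are oriented by $M$. Two glued faces have their tetrahedra on opposite sides, so every gluing reverses the induced boundary orientations.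

\subsection*{Affine triangles and tetrahedra}
A \emph{triangle in $V$} is an ordered triple of points of $V$ up to cyclic permutation, and a \emph{tetrahedron in $V$} is an ordered quadruple up to even permutation. Points may coincide. An odd permutation turns a triangle $F$ or a tetrahedron $\Delta$ into its \emph{reverse} $\overline F$ or $\overline\Delta$. The \emph{faces} of $\Delta=(q_0,q_1,q_2,q_3)$ are the four triangles
\[
(q_1,q_2,q_3),\qquad(q_0,q_3,q_2),\qquad(q_0,q_1,q_3),\qquad(q_0,q_2,q_1),
\]
with the usual boundary orientation. The faces of $\overline\Delta$ are their reverses, and each of the six edges $q_iq_j$ is traversed by two faces, in opposite directions. Put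
\[
\operatorname{vol}(\Delta)=\det(q_1-q_0,\;q_2-q_0,\;q_3-q_0)\in k ,
\]
which over $\mathbb R$ is six times the signed Euclidean volume. Up to a fixed sign this is the determinant of the $4\times4$ matrix with columns $(1,q_i)$, so it is alternating in the four points: it is well defined, and $\operatorname{vol}(\overline\Delta)=-\operatorname{vol}(\Delta)$. It is invariant under translation. We call $\Delta$ \emph{flat} if $\operatorname{vol}(\Delta)=0$ and \emph{solid} otherwise.

\subsection*{The straightening}
Let $\widetilde M$ be the universal cover of $M$, with $\pi_1(M)$ acting by deck transformations. Since $H^1(M;k)=\operatorname{Hom}(\pi_1(M),k)$, the three classes form a homomorphism $\alpha=(\alpha_1,\alpha_2,\alpha_3)\colon\pi_1(M)\to V$. Let $X\subset\widetilde M$ be the preimage of the set of vertices of $T$. Choose a map $p\colon X\to V$ with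
\begin{equation}\label{eq:equiv}
p(gx)=p(x)+\alpha(g)\qquad(g\in\pi_1(M),\ x\in X);
\end{equation}
the action is free, so one may prescribe $p$ arbitrarily at one point of each orbit. For each tetrahedron $t$, fix a lift $\widetilde\chi_t\colon t\to\widetilde M$ of the quotient map $\chi_t\colon t\to M$, and put $p_t(i)=p(\widetilde\chi_t(i))$ for each vertex $i$ of $t$. If $0,1,2,3$ are the vertices of $t$ in a positive order, let
\[
\widehat t=(p_t(0),p_t(1),p_t(2),p_t(3)),\qquad \operatorname{vol}(t)=\operatorname{vol}(\widehat t\,).
\]
For a face $f$ of $t$ let $\widehat f$ be the corresponding face of $\widehat t$. Suppose that $\varphi\colon f\to f'$ glues a face of $t$ to a face of $t'$. Then $\widetilde\chi_{t'}\circ\varphi$ and $\widetilde\chi_t|_f$ are lifts of the same map, so $\widetilde\chi_{t'}\circ\varphi=g\,\widetilde\chi_t|_f$ for some $g$, and by \eqref{eq:equiv}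
\begin{equation}\label{eq:glue}
p_{t'}(\varphi(i))=p_t(i)+\alpha(g)\qquad\text{for the three vertices $i$ of $f$.}
\end{equation}
Since gluings reverse orientations, we obtain the property on which everything rests:
\begin{equation}\label{eq:G}
\text{if $f$ is glued to $f'$, then $\widehat{f'}$ is a translate of the reverse of $\widehat f$.}
\end{equation}

Expanding the determinant shows that $\operatorname{vol}(\Delta)$ is the sum of $\det(q,q',q'')$ over the faces $(q,q',q'')$ of $\Delta$. If all translations in \eqref{eq:G} were zero, these terms would cancel in pairs and the total volume of $T$ would vanish. But $\det(q,q',q'')$ is not invariant under translation, and the defect is the cup product.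

\begin{lemma}\label{lem:vol}
$\displaystyle\sum_t\operatorname{vol}(t)=6\,\langle\alpha_1\cup\alpha_2\cup\alpha_3,[M]\rangle$.
\end{lemma}

\begin{proof}
The simplicial formula for the cup product needs simplices with ordered vertices and gluings that respect the orders, and $T$ need not admit such orders. We therefore pass to the barycentric subdivision $K$. Order the vertices of each simplex of $K$ by the dimension of the cells of which they are barycenters. The gluings are affine, so they preserve these orders, and $K$ is a $\Delta$-complex. Recall that the simplicial cochains of a $\Delta$-complex compute its cohomology ring, the product of three $1$-cochains being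
\[
(\psi\cup\psi'\cup\psi'')(b_0b_1b_2b_3)=\psi(b_0b_1)\,\psi'(b_1b_2)\,\psi''(b_2b_3),
\]
and that $[M]$ is represented by $\sum_s\varepsilon_s s$, where $s$ runs over the ordered $3$-simplices of $K$ and $\varepsilon_s=\pm1$ compares the order of $s$ with the orientation of $M$.

\emph{A cocycle representing $\alpha$.} Since $2$ and $3$ are invertible in $k$, we can extend $p_t$ to the barycenter $b$ of each edge of $t$, each face of $t$, and $t$ itself, as the average of the values at the vertices of that cell. Then \eqref{eq:glue} holds, with the same $g$, for all barycenters in $f$. Extend $p$ to the preimage of the vertex set of $K$ by $p(h\widetilde\chi_t(b))=p_t(b)+\alpha(h)$. This is well defined. Indeed, if $h\widetilde\chi_t(b)=h'\widetilde\chi_{t'}(b')$, then $b$ and $b'$ are related by a chain of gluings; following the chain and applying \eqref{eq:glue} at each step gives an $h''$ with $h''\widetilde\chi_{t'}(b')=h\widetilde\chi_t(b)$ and $p_{t'}(b')+\alpha(h'')=p_t(b)+\alpha(h)$, and $h''=h'$ because the action is free. The extension satisfies \eqref{eq:equiv}. For an edge $e$ of $K$, let $\Psi(e)\in V$ be the value of $p$ at the head minus the value at the tail of any lift of $e$. Then $\Psi=(\Psi_1,\Psi_2,\Psi_3)$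 sums to zero around every triangle of $K$, so it is a cocycle. An edge loop representing $g$ lifts to a path from some $x$ to $gx$ (with $x$ the base point of $\widetilde M$), along which $\Psi$ telescopes to $p(gx)-p(x)=\alpha(g)$. Hence $\Psi_i$ represents $\alpha_i$.

\emph{The volume of a small simplex.} The $24$ simplices $s=(b_0b_1b_2b_3)$ of $K$ in $t$ correspond to the permutations $(i_0,i_1,i_2,i_3)$ of the vertices of $t$, with $b_j$ the barycenter of the cell spanned by $i_0,\dots,i_j$. Put $w_j=p_t(i_j)-p_t(i_0)$ and write $b_j$ also for $p_t(b_j)$. Then
\[
\det(b_1-b_0,\,b_2-b_0,\,b_3-b_0)=\det\Bigl(\frac{w_1}2,\ \frac{w_1+w_2}3,\ \frac{w_1+w_2+w_3}4\Bigr)=\frac1{24}\det(w_1,w_2,w_3).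
\]
The same computation in a real tetrahedron shows that $\varepsilon_s$ is the sign of the permutation, so the right side equals $\frac1{24}\varepsilon_s\operatorname{vol}(t)$. Column operations turn the left side into $\det(b_1-b_0,b_2-b_1,b_3-b_2)$. Multiplying by $\varepsilon_s$ and summing over all $s$ gives
\[
\sum_t\operatorname{vol}(t)=\sum_s\varepsilon_s\det\bigl(\Psi(b_0b_1),\Psi(b_1b_2),\Psi(b_2b_3)\bigr).
\]

\emph{The cup product.} The determinant equals $\sum_{\nu\in S_3}\operatorname{sgn}(\nu)\,(\Psi_{\nu(1)}\cup\Psi_{\nu(2)}\cup\Psi_{\nu(3)})(s)$, so the total volume is $\sum_\nu\operatorname{sgn}(\nu)\langle\alpha_{\nu(1)}\cup\alpha_{\nu(2)}\cup\alpha_{\nu(3)},[M]\rangle$. Classes of degree one anticommute, so each of the six terms equals $\langle\alpha_1\cup\alpha_2\cup\alpha_3,[M]\rangle$.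
\end{proof}

\begin{example}\label{ex:kuhn}
Take $T=T_0$, $k=\mathbb Q$, and let $\alpha_i\colon\mathbb Z^3\to\mathbb Q$ be the $i$th coordinate. Here $\widetilde M=\mathbb R^3$, $X=\mathbb Z^3$, and $p$ can be taken to be the inclusion, so $\widehat t$ is the tetrahedron $t$ itself. Each of the six has $\operatorname{vol}(t)=|\det(e_i,e_i+e_j,e_i+e_j+e_k)|=1$. The total is $6$, and Lemma~\ref{lem:vol} gives $\langle\alpha_1\cup\alpha_2\cup\alpha_3,[\mathbb T^3]\rangle=1$. In particular, $\mathbb T^3$ satisfies the hypothesis of Theorem~\ref{thm:lower}.
\end{example}

\section{Rigidity, and the case of two tetrahedra}\label{sec:rigid}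

A triangle $F=(q_1,q_2,q_3)$ in $V$ has the cyclic sequence of \emph{edge vectors} $u_1=q_2-q_1$, $u_2=q_3-q_2$, $u_3=q_1-q_3$, which sum to zero and determine $F$ up to translation. We call $F$ \emph{degenerate} if they span a subspace of dimension at most $1$. Otherwise they span a $2$-dimensional subspace $\Pi(F)$, the \emph{plane} of $F$, and they are pairwise linearly independent, since any two of them span the third.

\begin{lemma}\label{lem:solid}
The faces of a solid tetrahedron are nondegenerate and have four different planes. The planes of two faces meet in the line spanned by their common edge vector.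
\end{lemma}

\begin{proof}
Let the vertices be $A,B,C,D$ and consider the faces on $A,B,C$ and on $A,B,D$. The vectors $B-A$, $C-A$, $D-A$ form a basis of $V$, and the edge vectors of the two faces span $\langle B-A,C-A\rangle$ and $\langle B-A,D-A\rangle$.
\end{proof}

The geometric heart of the proof is that two faces, each known only up to its own translation, determine a solid tetrahedron up to translation.

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $\Delta_1,\Delta_2$ be solid tetrahedra in $V$. Let $F_1\ne F_1'$ be faces of $\Delta_1$, and suppose that $\Delta_2$ has faces $F_2=\overline{F_1}+s$ and $F_2'=\overline{F_1'}+s'$ with $s,s'\in V$. Then $s=s'$ and $\Delta_2=\overline{\Delta_1}+s$.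
\end{lemma}

\begin{proof}
Name the vertices of $\Delta_1$ so that $F_1$ has vertices $A,B,C$ and $F_1'$ has vertices $A,B,D$. By Lemma~\ref{lem:solid}, $F_2$ and $F_2'$ have different planes, so they are different faces of $\Delta_2$, and their common edge is parallel to $\Pi(F_1)\cap\Pi(F_1')=\langle B-A\rangle$. The edge vectors of a nondegenerate triangle are pairwise independent, so the only edge of $F_2$ in this direction is $\{A+s,B+s\}$, and the only one of $F_2'$ is $\{A+s',B+s'\}$. These two sets are therefore equal. If $s\ne s'$, then $A+s=B+s'$ and $B+s=A+s'$; subtracting gives $2(B-A)=0$, which is impossible because $2\ne0$ in $k$. Hence $s=s'$ and $\Delta_2$ has the vertices $A+s$, $B+s$, $C+s$, $D+s$. So $\Delta_2$ is $\Delta_1+s$ or its reverse. The face of $\Delta_1+s$ on $A+s,B+s,C+s$ is $F_1+s$, which differs from $F_2=\overline{F_1}+s$ because the three points are distinct. Hence $\Delta_2$ is the reverse.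
\end{proof}

\begin{example}[Two tetrahedra]\label{ex:two}
Suppose that $T$ consists of two tetrahedra $t_1,t_2$. We show that the total volume is zero, so that $\alpha_1\cup\alpha_2\cup\alpha_3=0$ by Lemma~\ref{lem:vol}. If both are flat there is nothing to prove, so let $\widehat{t_1}$ be solid. Its faces have four different planes, while glued faces have the same plane by \eqref{eq:G}. So no two faces of $t_1$ are glued to each other, and all four are glued to $t_2$. Then $\widehat{t_2}$ has nondegenerate faces with different planes, so its edge vectors span $V$ and it is solid. By \eqref{eq:G} and Lemma~\ref{lem:rigid}, $\widehat{t_2}$ is a translate of the reverse of $\widehat{t_1}$, and the volumes cancel.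
\end{example}

\begin{remark}
One dimension lower the same argument fails. The plane triangles $(0,a,a+b)$ and $(0,a+b,b)$ have edge vectors $a,\,b,\,-a-b$ and $a+b,\,-a,\,-b$. Each side of the second is a translate of a reversed side of the first, and gluing by these translations gives the 2-torus, yet both triangles have the same signed area $\det(a,b)$. The second triangle is a point reflection of the first. This is possible because a segment is a translate of its point reflection, which a nondegenerate triangle is not.
\end{remark}

\section{An invariant of triangles}\label{sec:gamma}

To repeat Example~\ref{ex:two} along a carving we must treat a union $H$ of many tetrahedra as if it were one. The obstacle is the flat tetrahedra. They carry no volume but change the boundary of a piece; for instance, a flat tetrahedron on four points of a plane in convex position exchanges the two triangles on one diagonal of a quadrilateral for the two triangles on the other. We want a bookkeeping device that does not see them: a function $\gamma$ from triangles in $V$ to a vector space such that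
\begin{enumerate}
\item[(i)] $\gamma$ is invariant under translation and $\gamma(\overline F)=-\gamma(F)$, so that glued faces cancel;
\item[(ii)] the faces of a flat tetrahedron sum to zero;
\item[(iii)] the faces of a solid tetrahedron can be recovered from their sum, up to translations.
\end{enumerate}
Recording the edge vectors of a triangle is a start, since edges cancel in the boundary of a tetrahedron. They cancel for solid tetrahedra too, so to obtain (iii) we record them separately for each plane. A degenerate triangle has no plane and should count as zero; its edge vectors lie on a line and sum to zero, so we let parallel edge vectors add up within their line. Finally, the triangles $(0,a,a+b)$ and $(0,b,a+b)$ have the same set of edge vectors $\{a,b,-a-b\}$ in opposite cyclic orders and are not translates of each other. Their areas $a\wedge b$ and $b\wedge a$ tell them apart, so we record the area as well.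

For each $2$-dimensional subspace $\Pi\subset V$ put
\[
E_\Pi=\Lambda^2\Pi\oplus\bigoplus_{\ell\subset\Pi}\ell,\qquad E=\bigoplus_\Pi E_\Pi ,
\]
where $\ell$ runs over the $1$-dimensional subspaces of $\Pi$. For $0\ne u\in\Pi$ let $[u]_\Pi\in E_\Pi$ be the vector $u$ placed in the summand $\ell=\langle u\rangle$, and let $[0]_\Pi=0$. The map $u\mapsto[u]_\Pi$ is linear on each line of $\Pi$. For a triangle $F$ with edge vectors $u_1,u_2,u_3$ put $\gamma(F)=0$ if $F$ is degenerate, and otherwise
\begin{equation}\label{eq:gamma}
\gamma(F)=u_1\wedge u_2+[u_1]_\Pi+[u_2]_\Pi+[u_3]_\Pi\ \in E_\Pi,\qquad\Pi=\Pi(F).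
\end{equation}
This is well defined, because $u_1+u_2+u_3=0$ gives $u_1\wedge u_2=u_2\wedge u_3=u_3\wedge u_1$. It is nonzero for nondegenerate $F$. The reverse of $F$ has edge vectors $-u_3,-u_2,-u_1$ and area $u_3\wedge u_2=-u_1\wedge u_2$, so (i) holds. For a tetrahedron $\Delta$ let $\gamma(\partial\Delta)$ be the sum of $\gamma(F)$ over its four faces.

\begin{lemma}\label{lem:recover}
If $\gamma(F)=\gamma(F')\ne0$, then $F'$ is a translate of $F$.
\end{lemma}

\begin{proof}
Both triangles are nondegenerate, with the same plane. The three edge vectors of each lie on three different lines, so comparing components shows that the two sets of edge vectors coincide. The cyclic sequence of $F'$ is thus $(u_1,u_2,u_3)$ or $(u_1,u_3,u_2)$. In the second case the area of $F'$ would be $u_1\wedge u_3=-u_1\wedge u_2$, which differs from $u_1\wedge u_2$ because $2\ne0$ in $k$.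
\end{proof}

\begin{lemma}\label{lem:flat}
If $\Delta$ is flat, then $\gamma(\partial\Delta)=0$. If $\Delta$ is solid, then $\gamma(\partial\Delta)$ has exactly four nonzero components in $E=\bigoplus_\Pi E_\Pi$, namely the elements $\gamma(F)$ for the four faces $F$ of $\Delta$.
\end{lemma}

\begin{proof}
The second statement follows from Lemma~\ref{lem:solid}. Let $\Delta=(q_0,\dots,q_3)$ be flat. If the differences $q_i-q_j$ span a subspace of dimension at most $1$, all faces are degenerate. Otherwise they span a plane $\Pi$, and after a translation all $q_i$ lie in $\Pi$. Formula \eqref{eq:gamma}, with this $\Pi$, holds for every face: a nondegenerate face has plane $\Pi$, and for a degenerate face $u_1\wedge u_2=0$ and $\sum_i[u_i]_\Pi=[u_1+u_2+u_3]_\Pi=0$, as the $u_i$ lie on one line. For a face $(q,q',q'')$ the area is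
\[
(q'-q)\wedge(q''-q')=q\wedge q'+q'\wedge q''+q''\wedge q .
\]
So $\gamma(F)$ is the sum, over the directed edges $q\to q'$ of $F$, of $q\wedge q'+[q'-q]_\Pi$, an expression that changes sign when the edge is reversed. Each edge of $\Delta$ occurs once in each direction, so the total is zero.
\end{proof}

\section{The lower bound}\label{sec:lower}

For a set $H$ of tetrahedra of $T$, let $\partial H$ be the set of faces of tetrahedra in $H$ that are glued to tetrahedra outside $H$; thus $|\partial H|=d(H)$. Put
\[
\operatorname{vol}(H)=\sum_{t\in H}\operatorname{vol}(t),\qquad\gamma(H)=\sum_{t\in H}\gamma(\partial\widehat t\,).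
\]
Both are additive over disjoint unions. Two faces glued to each other inside $H$, whether they belong to one tetrahedron or two, cancel by \eqref{eq:G} and (i). Hence
\begin{equation}\label{eq:boundary}
\gamma(H)=\sum_{f\in\partial H}\gamma(\widehat f\,).
\end{equation}
So $\gamma(H)$ can be computed from the inside, by additivity, and from the boundary, as a sum of $d(H)$ terms each of which lies in a single summand $E_\Pi$.

We say that $H$ is \emph{modeled on} a tetrahedron $\Delta$ in $V$ if $\operatorname{vol}(H)=\operatorname{vol}(\Delta)$ and $\gamma(H)=\gamma(\partial\Delta)$. By Lemma~\ref{lem:flat}, $H$ is modeled on some flat tetrahedron if and only if $\operatorname{vol}(H)=0$ and $\gamma(H)=0$. When the model is solid and the boundary is small, the boundary is that of the model.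

\begin{lemma}\label{lem:recog}
Let $H$ be modeled on a solid tetrahedron $\Delta$, and let $d(H)\le4$. Then $d(H)=4$, and there is a bijection $f\mapsto F_f$ from $\partial H$ to the faces of $\Delta$ such that $\widehat f$ is a translate of $F_f$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:flat}, the left side of \eqref{eq:boundary} has four nonzero components $\gamma(F)$. The right side has at most four terms, each in one summand. So there are exactly four terms, one in each of the four summands, and each equals the component $\gamma(F)$ there. Apply Lemma~\ref{lem:recover}.
\end{proof}

\begin{lemma}\label{lem:merge}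
Let $H=H_1\sqcup H_2$ with $d(H_1),d(H_2),d(H)\le4$, and let $H_i$ be modeled on $\Delta_i$ for $i=1,2$. Then $H$ is modeled on some tetrahedron.
\end{lemma}

\begin{proof}
If one of the models is flat, say $\Delta_2$, then $\operatorname{vol}(H_2)=0$ and $\gamma(H_2)=0$, so $H$ is modeled on $\Delta_1$.

Suppose that both are solid. By Lemma~\ref{lem:recog}, $d(H_1)=d(H_2)=4$. If $n$ arcs join $H_1$ to $H_2$, then $8-2n=d(H)\le4$ by \eqref{eq:merge}, so $n\ge2$. Two such arcs give faces $f_1\ne f_1'$ in $\partial H_1$ glued to faces $f_2,f_2'$ in $\partial H_2$. Let $F_1\ne F_1'$ and $F_2,F_2'$ be the faces of $\Delta_1$ and $\Delta_2$ that correspond to them under Lemma~\ref{lem:recog}. By \eqref{eq:G}, $F_2$ is a translate of $\overline{F_1}$ and $F_2'$ is a translate of $\overline{F_1'}$. Lemma~\ref{lem:rigid} shows that $\Delta_2$ is a translate of $\overline{\Delta_1}$, so $\operatorname{vol}(\Delta_2)=-\operatorname{vol}(\Delta_1)$ and $\gamma(\partial\Delta_2)=-\gamma(\partial\Delta_1)$. Hence $\operatorname{vol}(H)=0$ and $\gamma(H)=0$, and $H$ is modeled on a flat tetrahedron.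
\end{proof}

The bound $d(H)\le4$ is what forces $n\ge2$. With $n=1$ rigidity says nothing: two adjacent tetrahedra of $T_0$ form a piece with six boundary triangles and volume $2$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Orient $M$ and suppose that $\Gamma(T)$ has a carving of width at most $4$. Every set of the carving is modeled on a tetrahedron: a leaf $\{t\}$ is modeled on $\widehat t$, and Lemma~\ref{lem:merge} carries the property from the two children of a vertex to the vertex. At the root, $H$ is the set of all tetrahedra and $\partial H$ is empty, so $\gamma(H)=0$ by \eqref{eq:boundary}. By Lemma~\ref{lem:flat} the model of $H$ is flat, so $\sum_t\operatorname{vol}(t)=0$. On the other hand, evaluation on $[M]$ is an isomorphism $H^3(M;k)\to k$ and $6\ne0$ in $k$, so Lemma~\ref{lem:vol} gives $\sum_t\operatorname{vol}(t)\neq0$. This contradiction shows that there is no carving of width at most $4$, and the last sentence of Section~\ref{sec:carving} gives both bounds. By Example~\ref{ex:kuhn} the theorem applies to $\mathbb T^3$, and by Proposition~\ref{prop:kuhn} the triangulation $T_0$ attains both bounds.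
\end{proof}

Theorem~\ref{thm:torus} follows: every triangulation of $\mathbb T^3$ has treewidth at least $4$, and $T_0$ has treewidth $4$.

\section{Surfaces times the circle}\label{sec:product}

We prove Theorem~\ref{thm:product}. For $g\ge1$ there are $a,b\in H^1(\Sigma_g;\mathbb Q)$ with $a\cup b\ne0$. If $c$ generates $H^1(\mathbb S^1;\mathbb Q)$, the product of the pullbacks of $a,b,c$ to $\Sigma_g\times\mathbb S^1$ is nonzero by the K\"unneth formula, so Theorem~\ref{thm:lower} gives $\operatorname{tw}\ge4$. For $g=1$ the upper bound is Theorem~\ref{thm:torus}. Let $g\ge2$. We triangulate $\Sigma_g$ so that $g$ small handles hang off a tree, triangulate the prism over each triangle, and add tetrahedra that make neighboring prisms meet through a single pair of adjacent nodes.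

\subsection*{The base surface}
Take a pentagon with corners $0,1,2,3,4$, glue the side $0\to1$ to $3\to2$ and the side $1\to2$ to $4\to3$, and leave the side $04$ free. The boundary word is a commutator followed by the free side, so the result is a one-holed torus $P$. The gluings give $0\sim3$, $1\sim2$, $1\sim4$, $2\sim3$, so all corners become one vertex. Cut the pentagon into the triangles $\tau=012$, $\sigma=023$, $\rho=034$. Then $\tau$ meets $\sigma$ along two edges ($02$, and $01\sim32$), $\tau$ meets $\rho$ along $12\sim43$, $\sigma$ meets $\rho$ along $03$, and the third side of $\rho$ is $\partial P$. Order the corners of the triangles by $0<1<2$ in $\tau$, $0<3<2$ in $\sigma$, and $0<4<3$ in $\rho$, and direct each side from the smaller corner to the larger. The directions are $0\to1$, $1\to2$, $0\to2$, $3\to2$, $0\to3$, $4\to3$, $0\to4$, and all identifications respect them.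

For $g=2$, glue two copies of $P$ along their boundary edges, respecting directions. For $g\ge3$, take a polygon with corners $1,\dots,g$, cut it into $g-2$ triangles by the diagonals from corner $1$, direct all edges from the smaller corner to the larger, and glue a copy of $P$ to each side, respecting directions. The result is a closed connected surface. It is orientable: orient the polygon, or the first copy of $P$, and give each remaining piece the orientation that matches across its single boundary edge. There is one vertex, there are $3g+(g-2)=4g-2$ triangles and hence $6g-3$ edges, so the Euler characteristic is $2-2g$ and the surface is $\Sigma_g$. Every triangle has linearly ordered corners, and all gluings preserve the directions of edges.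

\subsection*{Prisms}
Let $\delta$ be a triangle with corners $x<y<z$, and write $x_0,x_1$ for the points $(x,0),(x,1)$ of $\delta\times[0,1]$, and likewise for $y,z$. Triangulate the prism by three tetrahedra, whose faces lie as follows.
\[
\begin{array}{c|llll}
\theta_1=x_0y_0z_0z_1 & x_0y_0z_0\ \text{bottom} & x_0y_0z_1\ \text{on }\theta_2 & y_0z_0z_1\ \text{over }yz & x_0z_0z_1\ \text{over }xz\\
\theta_2=x_0y_0y_1z_1 & x_0y_0z_1\ \text{on }\theta_1 & x_0y_1z_1\ \text{on }\theta_3 & y_0y_1z_1\ \text{over }yz & x_0y_0y_1\ \text{over }xy\\
\theta_3=x_0x_1y_1z_1 & x_1y_1z_1\ \text{top} & x_0y_1z_1\ \text{on }\theta_2 & x_0x_1z_1\ \text{over }xz & x_0x_1y_1\ \text{over }xy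
\end{array}
\]
Once the top is glued to the bottom, $\theta_1,\theta_2,\theta_3$ are pairwise adjacent. The squares over the three sides of $\delta$ correspond bijectively to the three pairs of tetrahedra: $yz$ to $\{\theta_1,\theta_2\}$, $xy$ to $\{\theta_2,\theta_3\}$, $xz$ to $\{\theta_1,\theta_3\}$. The square over a side directed from $x$ to $y$ is cut by the diagonal $x_0y_1$, so the prisms already fit together to a triangulation of $\Sigma_g\times\mathbb S^1$. In its dual graph, however, an edge of the base yields two disjoint arcs between neighboring prisms, and separating the prisms costs two nodes for each edge. We reduce the cost to one.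

\subsection*{Pillows}
Let $Q$ be the square over a directed side $x\to y$ of $\delta$. Attach to the prism a new tetrahedron $L$ with vertices $x_0,x_1,y_0,y_1$, gluing its faces $x_0y_0y_1$ and $x_0x_1y_1$ to the two triangles of $Q$. Its other two faces $x_0x_1y_0$ and $x_1y_0y_1$ form a disk $Q^*$ with $\partial Q^*=\partial Q$. Do this at all three sides, and call the resulting union $B_\delta$ of six tetrahedra the \emph{block} over $\delta$. A union of two polyhedral balls along a disk in their boundaries is a ball, so $B_\delta$ is a ball. Map $\partial B_\delta$ to the boundary of the prism by the identity on the top and bottom, and by sending the two faces of each $Q^*$ affinely onto the two triangles into which the other diagonal $x_1y_0$ cuts $Q$. This is a homeomorphism of boundary spheres, and it extends by coning to a homeomorphism from $B_\delta$ to the prism. Thus $B_\delta$ is a triangulated prism in which the square over $x\to y$ has the diagonal $x_1y_0$. These diagonals again depend only on the directions of edges. So gluing top to bottom in each block, and $Q^*$ to $Q^*$ across each edge of the base, gives a triangulation $T_g$ of $\Sigma_g\times\mathbb S^1$. Over each edge of the base sit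 two new tetrahedra $L,L'$ glued along two faces; inserting such a pillow is the standard 0--2 move.

In $\Gamma(T_g)$ each block consists of three pairwise adjacent \emph{core} nodes $n_1,n_2,n_3$ and three \emph{side} nodes $n_{12},n_{23},n_{13}$, where $n_{ij}$ is joined by one arc to each of $n_i,n_j$. The two side nodes over an edge of the base are joined by two arcs. These account for all four arcs at every node. Every bijection between the three sides and the three pairs $12,23,13$ arises from a numbering of the core nodes, so in each block we may decide freely which side receives which pair.

\subsection*{The tree decomposition}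
In a copy of $P$, write $t,s,r$ in place of $n$ for the blocks over $\tau,\sigma,\rho$, and number the core nodes so that the adjacent side nodes are
\[
t_{12}\sim s_{12},\qquad t_{23}\sim s_{23},\qquad t_{13}\sim r_{12},\qquad s_{13}\sim r_{23},\qquad r_{13}\sim w,
\]
where $w$ is the side node on the other side of $\partial P$; see Figure~\ref{fig:handle}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=1pt,minimum size=6mm,font=\small}]
\begin{scope}
\node (t1) at (180:0.8) {$t_1$}; \node (t2) at (60:0.8) {$t_2$}; \node (t3) at (300:0.8) {$t_3$};
\node (t12) at (120:1.6) {$t_{12}$}; \node (t23) at (0:1.6) {$t_{23}$}; \node (t13) at (240:1.6) {$t_{13}$};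
\end{scope}
\begin{scope}[shift={(6,0)}]
\node (s1) at (0:0.8) {$s_1$}; \node (s2) at (120:0.8) {$s_2$}; \node (s3) at (240:0.8) {$s_3$};
\node (s12) at (60:1.6) {$s_{12}$}; \node (s23) at (180:1.6) {$s_{23}$}; \node (s13) at (300:1.6) {$s_{13}$};
\end{scope}
\begin{scope}[shift={(3,-2.9)}]
\node (r1) at (210:0.8) {$r_1$}; \node (r2) at (90:0.8) {$r_2$}; \node (r3) at (330:0.8) {$r_3$};
\node (r12) at (150:1.6) {$r_{12}$}; \node (r23) at (30:1.6) {$r_{23}$}; \node (r13) at (270:1.6) {$r_{13}$};
\node (w) at (2.2,-1.6) {$w$};
\end{scope}
\draw (t1)--(t2)--(t3)--(t1)--(t12)--(t2)--(t23)--(t3)--(t13)--(t1);
\draw (s1)--(s2)--(s3)--(s1)--(s12)--(s2)--(s23)--(s3)--(s13)--(s1);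
\draw (r1)--(r2)--(r3)--(r1)--(r12)--(r2)--(r23)--(r3)--(r13)--(r1);
\draw[double,double distance=1.5pt] (t12)--(s12) (t23)--(s23) (t13)--(r12) (s13)--(r23) (r13)--(w);
\end{tikzpicture}
\caption{The part of the dual graph of the triangulation of $\Sigma_g\times\mathbb S^1$ that lies over one handle (a one-holed torus made of three triangles). Each triangle contributes six tetrahedra. Double lines are pairs of parallel arcs, and $w$ is the only neighbor outside the handle.}\label{fig:handle}
\end{figure}

Three routes lead from the block over $\tau$ to the block over $\sigma$, two direct and one through the block over $\rho$. We sweep from $\tau$ to $\sigma$, holding one node on each direct route while crossing $\rho$ with at most three further nodes. At each end, a block whose three side nodes share a bag is handled like the octahedral graph of Section~\ref{sec:kuhn}, by the complements of a nonadjacent pair. The bags $1,\dots,11$ below form a path; bag $12$ is attached to bag $7$, and bag $13$ to bag $12$.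
\[
\begin{array}{rl@{\qquad}rl@{\qquad}rl}
1&t_1\,t_2\,t_3\,t_{12}\,t_{13} & 6&s_{12}\,s_{23}\,r_{12}\,r_1\,r_2 & 11&s_{12}\,s_{13}\,s_1\,s_2\,s_3\\
2&t_2\,t_3\,t_{12}\,t_{23}\,t_{13} & 7&s_{12}\,s_{23}\,r_1\,r_2\,r_3 & 12&r_1\,r_3\,r_{13}\\
3&t_{12}\,t_{23}\,t_{13}\,r_{12} & 8&s_{12}\,s_{23}\,r_2\,r_3\,r_{23} & 13&r_{13}\,w\\
4&t_{12}\,t_{23}\,r_{12}\,s_{12} & 9&s_{12}\,s_{23}\,s_{13}\,r_{23} &&\\
5&t_{23}\,r_{12}\,s_{12}\,s_{23} & 10&s_{12}\,s_{23}\,s_{13}\,s_2\,s_3 &&
\end{array}
\]
No bag has more than five nodes. The core triangles lie in bags $1,7,11$. The triangles $n_in_jn_{ij}$ lie in bags $1,2,1$ for $t_{12},t_{23},t_{13}$, in bags $6,8,12$ for $r_{12},r_{23},r_{13}$, and in bags $11,10,11$ for $s_{12},s_{23},s_{13}$. The five adjacencies displayed above lie in bags $4,5,3,9,13$. The bags containing each node are: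
\[
\begin{array}{llllll}
t_1:1 & t_2,t_3:1\text{--}2 & t_{12}:1\text{--}4 & t_{23}:2\text{--}5 & t_{13}:1\text{--}3 &\\
s_1:11 & s_2,s_3:10\text{--}11 & s_{12}:4\text{--}11 & s_{23}:5\text{--}10 & s_{13}:9\text{--}11 &\\
r_1:6,7,12 & r_2:6\text{--}8 & r_3:7,8,12 & r_{12}:3\text{--}6 & r_{23}:8\text{--}9 & r_{13}:12\text{--}13
\end{array}
\]
Each of these sets is connected.

For $g=2$, the node $w$ of each copy of $P$ is the node $r_{13}$ of the other, the two bags $13$ coincide, and identifying them joins the two trees into a tree decomposition of $\Gamma(T_2)$. For $g\ge3$, give each triangle of the polygon the bag $n_1n_2n_3$ with the three bags $n_in_jn_{ij}$ attached to it. For each diagonal of the polygon, with side nodes $L,L'$, add the bag $LL'$ and attach it to the bag $n_in_jL$ on one side and the corresponding bag containing $L'$ on the other. For each side of the polygon, attach bag $13$ of the copy of $P$ glued there to the bag $n_in_jw$. The triangles of the polygon are adjacent along a path and each copy of $P$ is attached once, so the result is a tree. A side node of the polygon lies in two adjacent bags and a core node $n_i$ in the bag $n_1n_2n_3$ and two of its neighbors. So this is a tree decomposition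 of width $4$, and $\operatorname{tw}(\Sigma_g\times\mathbb S^1)\le4$. This completes the proof of Theorem~\ref{thm:product}.

\section{The hypotheses of the lower bound}\label{sec:hyp}

In the proof of Theorem~\ref{thm:lower}, orientability gives the volumes their signs and supplies the reversal in \eqref{eq:G}. Closedness makes $\Gamma(T)$ $4$-regular and leaves the root of a carving without boundary. The condition $2\ne0$ enters Lemmas~\ref{lem:rigid} and~\ref{lem:recover}. The condition $3\ne0$ is used only for Lemma~\ref{lem:vol}, to form barycenters and to keep the factor $6$ from vanishing.

\begin{remark}[Rational coefficients]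
For $k=\mathbb Q$ the hypothesis is equivalent to the existence of a map $M\to\mathbb T^3$ of nonzero degree. Given the $\alpha_i$, clear denominators to make them integral and represent each by a map $M\to\mathbb S^1$. The product map $h\colon M\to\mathbb T^3$ pulls the three standard classes back to the $\alpha_i$, so $\deg h=\langle\alpha_1\cup\alpha_2\cup\alpha_3,[M]\rangle\ne0$ by Example~\ref{ex:kuhn}. Conversely, a map of nonzero degree pulls the standard classes back to classes with nonzero product. For example, collapsing the second summand is a map $\mathbb T^3\#N\to\mathbb T^3$ of degree one, so $\operatorname{tw}(\mathbb T^3\#N)\ge4$ for every closed connected orientable 3-manifold $N$.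
\end{remark}

\begin{remark}[Positive characteristic gives more]
Let $\pi\colon M\to\Sigma_g$, $g\ge1$, be an oriented circle bundle whose Euler number $e$ is nonzero and divisible by a prime $p\ge5$. Over any field $k$ the Gysin sequence
\[
H^1(\Sigma_g;k)\xrightarrow{\ \pi^*\ }H^1(M;k)\xrightarrow{\ \pi_!\ }H^0(\Sigma_g;k)\xrightarrow{\ \cup e\ }H^2(\Sigma_g;k)
\]
is exact, where $\pi_!$ is integration along the fiber and $\pi_!(\pi^*x\cup y)=\pm x\cup\pi_!y$. Over $\mathbb Q$ the last map is injective, so all of $H^1(M;\mathbb Q)$ is pulled back from the surface and all triple products vanish. Over $\mathbb F_p$ the last map is zero, so there is $c\in H^1(M;\mathbb F_p)$ with $\pi_!c=1$. For $a,b\in H^1(\Sigma_g;\mathbb F_p)$ with $a\cup b\ne0$ we get $\pi_!(\pi^*a\cup\pi^*b\cup c)=\pm a\cup b\ne0$. Hence $\operatorname{tw}(M)\ge4$.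
\end{remark}

\begin{remark}[Characteristics $2$ and $3$]
Some restriction on the characteristic is needed. The generator $\alpha$ of $H^1(\mathbb{RP}^3;\mathbb F_2)$ has $\alpha^3\ne0$, but $\mathbb{RP}^3$ has a triangulation with two tetrahedra and hence treewidth at most $1$. To see the triangulation, take a ball with poles $N,S$ and two antipodal points $v_0,v_1$ on the equator. The triangles $NSv_0$ and $NSv_1$ through the axis cut the ball into two tetrahedra, and the antipodal map pairs the four triangles on the boundary sphere. We make no claim for characteristic $3$.
\end{remark}

\begin{thebibliography}{1}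

\bibitem{CG}
\emph{Computational Geometry},
\texttt{https://drops.dagstuhl.de/\allowbreak storage/\allowbreak 04dagstuhl-reports/\allowbreak volume15/\allowbreak issue05/\allowbreak 25201/\allowbreak DagRep.15.5.64/\allowbreak DagRep.15.5.64.pdf}

\end{thebibliography}
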